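\title{A non-intuitionistic law of the Medvedev lattice below the degree of Peano arithmetic}

\begin{abstract}
Every initial segment of the Medvedev lattice of mass problems is a Brouwer algebra and so has a propositional theory that contains intuitionistic logic. We refute the conjecture that the theory of the segment below the degree $\mathrm{PA}$ of the complete consistent extensions of Peano arithmetic is exactly intuitionistic logic. We define formulas $G_k$ $(k\ge2)$ that are not intuitionistically provable, and we show that for $k\ge4$ the formula $G_k$ is valid below every class of separating sets of a disjoint pair of c.e.\ sets. Below $\mathrm{PA}$, the formula $G_k$ is valid exactly when $k\ge4$.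
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{mass problem} is a set $\mathcal A\subseteq\omega^\omega$, and its elements are its \emph{solutions}. We write $\mathcal A\le_M\mathcal B$ (\emph{Medvedev reducibility}) if there is a computable functional $\Psi$ with $\Psi(\mathcal B)\subseteq\mathcal A$: one algorithm turns every solution of $\mathcal B$ into a solution of $\mathcal A$. The \emph{Medvedev lattice} $\mathfrak M$ is the set of mass problems modulo the induced equivalence $\equiv_M$. Its join and meet are
\[
\mathcal A+\mathcal B=\{f\oplus g: f\in\mathcal A,\ g\in\mathcal B\},\qquad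
\mathcal A\times\mathcal B=0^\frown\mathcal A\cup1^\frown\mathcal B .
\]
To solve $\mathcal A+\mathcal B$ is to solve both problems, and to solve $\mathcal A\times\mathcal B$ is to name one of them and solve it. The least element $\mathbf 0$ is the degree of the problems with a computable solution, and the greatest element $\mathbf 1$ is the degree of $\emptyset$. For all $\mathcal A,\mathcal B$ there is a least $\mathcal C$ with $\mathcal A+\mathcal C\ge_M\mathcal B$; it is denoted by $\mathcal A\to\mathcal B$, and it measures the information that one needs, in addition to a solution of $\mathcal A$, in order to solve $\mathcal B$. With this operation $\mathfrak M$ is a \emph{Brouwer algebra}: a bounded distributive lattice in which such a least element exists for every pair.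

For a degree $\mathbf A$, let $\mathfrak M/\mathbf A$ be the quotient of $\mathfrak M$ by the principal filter generated by $\mathbf A$. It is isomorphic to the initial segment $\{\mathbf B:\mathbf B\le_M\mathbf A\}$ with the operations $+,\times,\to$ of $\mathfrak M$, and we always work with this segment. It is a Brouwer algebra with least element $\mathbf 0$ and greatest element $\mathbf A$. A \emph{valuation} assigns to each propositional variable a degree $\le_M\mathbf A$. It extends to all formulas by reading $\wedge$ as $+$, $\vee$ as $\times$, $\to$ as $\to$, and $\bot$ as $\mathbf A$; thus $\neg\mathbf B=\mathbf B\to\mathbf A$. The \emph{theory} $\mathrm{Th}(\mathfrak M/\mathbf A)$ is the set of formulas that have value $\mathbf 0$ under every valuation, and we call these formulas \emph{valid} in $\mathfrak M/\mathbf A$. In this semantics easier means truer: a formula is valid if the problem that it describes always has a computable solution, and $\mathbf A$ plays the part of the absurd problem. As in every Brouwer algebra, the theorems of the intuitionistic propositional calculus $\mathrm{IPC}$ are valid.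

What else is valid depends on $\mathbf A$. For $\mathbf A=\mathbf 0$ the algebra has one element and every formula is valid. For $\mathbf A=\mathbf 1$ negation takes two values only: $\mathcal B+\mathcal C\ge_M\emptyset$ holds exactly when $\mathcal B$ or $\mathcal C$ is empty, so $\neg\mathcal B$ is $\mathbf 0$ for $\mathcal B=\emptyset$ and $\mathbf 1$ otherwise. One of $\neg\mathcal B$, $\neg\neg\mathcal B$ is therefore $\mathbf 0$, and the \emph{weak law of excluded middle} $\neg\alpha\vee\neg\neg\alpha$ is valid. The deductive closure of $\mathrm{IPC}$ and all instances of this law is \emph{Jankov's logic} $\mathrm{IPC}+\neg\alpha\vee\neg\neg\alpha$. For $\mathbf A$ strictly between $\mathbf 0$ and $\mathbf 1$, refuting $\mathcal B$ means solving $\mathbf A$ with the help of $\mathcal B$, and this can carry real information.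

Let $\mathrm{PA}$ be the degree of the $\Pi^0_1$ class of (characteristic functions of) complete consistent extensions of Peano arithmetic. It is known that $\mathrm{Th}(\mathfrak M/\mathrm{PA})$ is contained in Jankov's logic, via a general result of Sorbi and Terwijn, and that it is different from Jankov's logic, via a result of Binns and a general result of Sorbi. So the law that is valid for $\mathbf A=\mathbf 1$ fails below $\mathrm{PA}$, and one may well guess that nothing beyond $\mathrm{IPC}$ remains. This is the conjecture of \cite{LMD}:
\[
\mathrm{Th}(\mathfrak M/\mathrm{PA})=\mathrm{IPC}.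
\]
We show that it is false. For $k\ge2$ and $1\le c\le k$ let $Q_c=\bigwedge_{j\ne c}\neg p_j$, and let
\begin{align*}
G_k&:\quad\Big[\bigwedge_{i<j}\neg(p_i\wedge p_j)\ \wedge\ \bigwedge_i\Big(\neg p_i\to\bigvee_{c\ne i}Q_c\Big)\Big]\to\bigvee_cQ_c,\\
F_k&:\quad\Big[\bigwedge_{i<j}\neg(p_i\wedge p_j)\ \wedge\ \bigwedge_i\Big(\neg p_i\to\bigvee_{j\ne i}p_j\Big)\Big]\to\bigvee_ip_i,
\end{align*}
where all indices range over $\{1,\dots,k\}$. In both formulas the statements $p_1,\dots,p_k$ are pairwise incompatible. The formula $Q_c$ names a survivor $c$ and refutes all other $p_j$. So $G_k$ says: if a refutation of any single $p_i$ lets us name a survivor and refute the rest, then we can do so outright. The formula $F_k$ says the same with ``prove some $p_j$'' in place of ``refute the rest''. Neither formula is provable in $\mathrm{IPC}$, both are provable in Jankov's logic, and $\mathrm{IPC}\vdash G_k\to F_k$ (Proposition~\ref{prop:logic}).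

For disjoint c.e.\ sets $A,B\subseteq\omega$, a \emph{separating set} is a set that contains $A$ and is disjoint from $B$. The class of (characteristic functions of) all separating sets of such a pair is a \emph{separating class}. The degree $\mathrm{PA}$ contains a separating class (Lemma~\ref{lem:PA}).

\begin{theorem}\label{thm:valid}
If $k\ge4$, then $G_k\in\mathrm{Th}(\mathfrak M/\mathcal S)$ for every separating class $\mathcal S\subseteq2^\omega$. In particular $G_4\in\mathrm{Th}(\mathfrak M/\mathrm{PA})\setminus\mathrm{IPC}$.
\end{theorem}

Together with the known facts this gives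
\[
\mathrm{IPC}\subsetneq\mathrm{Th}(\mathfrak M/\mathrm{PA})\subsetneq\mathrm{IPC}+\neg\alpha\vee\neg\neg\alpha .
\]
For the degree $\mathrm{PA}$ the bound $k\ge4$ is sharp.

\begin{theorem}\label{thm:sharp}
For $k\ge2$: $G_k\in\mathrm{Th}(\mathfrak M/\mathrm{PA})\iff F_k\in\mathrm{Th}(\mathfrak M/\mathrm{PA})\iff k\ge4$.
\end{theorem}

Sections~\ref{sec:prelim} and~\ref{sec:logic} collect the tools from computability theory and the propositional facts. Section~\ref{sec:test} studies the most natural candidate for a counterexample to $F_k$, and shows by hand that it collapses when $k\ge4$. Section~\ref{sec:valid} turns this collapse into a proof of Theorem~\ref{thm:valid}, and Section~\ref{sec:sharp} shows that for $k=3$ the candidate can be made to work.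

\section{Functionals, implication and separating classes}\label{sec:prelim}

\subsection*{Functionals}
Let $\Phi_e$ be the $e$-th computable functional and $\varphi_e$ the $e$-th partial computable function. We allow partial oracles: if $\pi$ is a finite string or a partial function, then $\Phi_e(\pi)(n){\downarrow}$ means that the computation halts and asks only for values of $\pi$ that are defined. Two properties are used throughout. \emph{Persistence}: a computation that halts gives the same result when the oracle is extended. \emph{Finite use}: a computation that halts uses only a finite part of its oracle. Both pass to compositions of functionals. We write $\sigma\prec f$ if the string $\sigma$ is an initial segment of $f$. Finite joins are coded by a fixed computable $\bigoplus$ of the appropriate arity, and finite meets $\prod$ by tagged unions; the choice of coding does not change the Medvedev degree. For a possibly partial $h=e^\frown g$ we write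
\[
h\cdot f=\Phi_e(g\oplus f),
\]
so that $h$ is regarded as a program $e$ with an oracle $g$ that acts on $f$.

By the $s$-$m$-$n$ theorem the diagonal function $n\mapsto\varphi_n(n)$ can be programmed: for every partial computable $\psi$ there is a total computable function $p\mapsto n(p)$ such that
\begin{equation}\label{eq:program}
\varphi_{n(p)}(n(p))\simeq\psi(p)\quad\text{for all }p
\end{equation}
(let $\varphi_{n(p)}$ ignore its input and compute $\psi(p)$). Here $\simeq$ means that both sides are undefined, or both are defined and equal.

\subsection*{Implication}

\begin{lemma}\label{lem:impl}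
The degree $\mathcal B\to\mathcal C$ is represented by $\mathcal I=\{h\in\omega^\omega: h\cdot f\in\mathcal C\text{ for all }f\in\mathcal B\}$.
\end{lemma}

\begin{proof}
The functional $f\oplus h\mapsto h\cdot f$ shows that $\mathcal B+\mathcal I\ge_M\mathcal C$. If $\mathcal B+\mathcal D\ge_M\mathcal C$ via $\Gamma$, take $e$ with $\Phi_e(g\oplus f)=\Gamma(f\oplus g)$; then $g\mapsto e^\frown g$ maps $\mathcal D$ into $\mathcal I$, so $\mathcal D\ge_M\mathcal I$.
\end{proof}

Since $\mathcal B+\mathcal C\ge_M\mathcal C$, we have $(\mathcal B\to\mathcal C)\le_M\mathcal C$, so implications between degrees below $\mathbf A$ stay below $\mathbf A$. The degree $\mathcal B\to\mathcal C$ is $\mathbf 0$ if and only if $\mathcal B\ge_M\mathcal C$. Hence an implication is valid if and only if, under every valuation, the value of its premise is $\ge_M$ the value of its conclusion. It follows that $\mathrm{Th}(\mathfrak M/\mathbf A)$ is closed under modus ponens; it is closed under substitution because values of formulas are again degrees below $\mathbf A$.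

\subsection*{Separating classes}
For a partial computable function $d$ with values in $\{0,1\}$ let
\[
\mathcal S_d=\{z\in2^\omega: z(n)\ne d(n)\text{ for all }n\in\operatorname{dom}d\}.
\]
This class is nonempty. It is the separating class of the pair $A=d^{-1}(0)$, $B=d^{-1}(1)$, and every disjoint pair of c.e.\ sets arises from one such $d$. So the separating classes are exactly the classes $\mathcal S_d$. Membership in $\mathcal S_d$ is a condition on each bit separately, and each bit has two possible values; the proof of Theorem~\ref{thm:valid} rests on these two features. Let
\[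
\delta(n)=\varphi_n(n)\text{ if this value is in }\{0,1\},\qquad\delta(n){\uparrow}\text{ otherwise}.
\]
The next fact is standard.

\begin{lemma}\label{lem:PA}
$\mathrm{PA}\equiv_M\mathcal S_\delta$.
\end{lemma}

\begin{proof}
Given a complete consistent extension $T$ of Peano arithmetic, put $z(n)=1$ if the sentence ``$\varphi_n(n)=0$'' is in $T$, and $z(n)=0$ otherwise. If $\varphi_n(n)=0$, then the sentence is provable and $z(n)=1$. If $\varphi_n(n)=1$, then the sentence is refutable and $z(n)=0$. So $z\in\mathcal S_\delta$.

Conversely, the completions are the infinite paths of a computable tree in $2^{<\omega}$. Call a string \emph{extendible} if it lies on an infinite path. By K\"onig's lemma, a string is non-extendible if and only if for some length it has no extension of that length in the tree, so non-extendibility is eventually detected. By \eqref{eq:program} there is a computable $\sigma\mapsto n(\sigma)$ such that $\delta(n(\sigma))$ is the first $b\in\{0,1\}$ for which $\sigma^\frown b$ is detected to be non-extendible, and is undefined if there is none. Given $z\in\mathcal S_\delta$, start from the empty string and pass from $\sigma$ to $\sigma^\frown b$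 with $b=z(n(\sigma))$. If $\sigma$ is extendible and $\sigma^\frown b$ is not, then $\sigma^\frown(1-b)$ is extendible, so $\delta(n(\sigma))=b=z(n(\sigma))$, contrary to $z\in\mathcal S_\delta$. So all strings built are extendible, and their union is a completion.
\end{proof}

\subsection*{Effective compactness}
A clopen subset of $2^\omega$ is given by a condition on finitely many bits, and it is decidable whether a finite intersection of clopen sets is empty. A \emph{$\Pi^0_1(x)$ class} is an intersection $W=\bigcap_sC_s$ of an $x$-computable sequence of clopen sets. If $C$ is clopen, then by compactness $W\cap C=\emptyset$ if and only if $C\cap C_0\cap\dots\cap C_s=\emptyset$ for some $s$. So the clopen sets that miss $W$ can be enumerated computably in $x$.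

\section{The formulas in intuitionistic logic}\label{sec:logic}

Recall that a \emph{Kripke model} is a partial order of nodes together with an upward closed set of nodes for each variable, the nodes that \emph{force} it. A node forces $\wedge$ and $\vee$ as in classical logic, it forces $\varphi\to\psi$ if every node above or equal to it that forces $\varphi$ forces $\psi$, and it never forces $\bot$. Thus a node forces $\neg\varphi$ if no node above or equal to it forces $\varphi$. Theorems of $\mathrm{IPC}$ are forced at every node of every model.

\begin{proposition}\label{prop:logic}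
Let $k\ge2$.
\begin{enumerate}
\item[(a)] $\mathrm{IPC}\vdash G_k\to F_k$.
\item[(b)] $G_k\notin\mathrm{IPC}$ and $F_k\notin\mathrm{IPC}$.
\item[(c)] $G_k$ is provable in Jankov's logic.
\item[(d)] The formula $\neg\beta\vee\neg\neg\beta$ follows in $\mathrm{IPC}$ from a substitution instance of $F_2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Assume $G_k$ and the premise of $F_k$. By pairwise incompatibility $p_c\to Q_c$ for each $c$, so $\neg p_i\to\bigvee_{j\ne i}p_j$ gives $\neg p_i\to\bigvee_{c\ne i}Q_c$. Now $G_k$ gives $Q_c$ for some $c$. For an index $j\ne c$ we have $\neg p_j$, and the premise of $F_k$ yields $\bigvee_{i\ne j}p_i$.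

(b) By (a) it suffices to refute $F_k$. Take a root with $k$ leaves above it, and let $p_i$ be forced exactly at leaf $i$. No node forces $p_i\wedge p_j$ for $i\ne j$. The nodes that force $\neg p_i$ are the leaves $j\ne i$, and leaf $j$ forces $p_j$. So the root forces the premise of $F_k$, but it forces no $p_i$.

(c) Assume the premise of $G_k$, and $\neg p_i\vee\neg\neg p_i$ for $i=1,2$. If $\neg p_1$ or $\neg p_2$ holds, then the premise gives some $Q_c$. The remaining case $\neg\neg p_1\wedge\neg\neg p_2$ is contradictory: $p_1$ would give $\neg p_2$ by incompatibility, so $\neg p_1$ holds.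

(d) Substitute $\neg\beta$ for $p_1$ and $\neg\neg\beta$ for $p_2$. The premise becomes the conjunction of $\neg(\neg\beta\wedge\neg\neg\beta)$, $\neg\neg\beta\to\neg\neg\beta$ and $\neg\neg\neg\beta\to\neg\beta$, all provable in $\mathrm{IPC}$, and the conclusion becomes $\neg\beta\vee\neg\neg\beta$.
\end{proof}

By (a), (c) and (d), the schema $G_2$ axiomatizes Jankov's logic over $\mathrm{IPC}$, and every $G_k$ is a consequence of the weak law of excluded middle.

\section{A test case: tuples with one bad coordinate}\label{sec:test}

Let $\mathcal S=\mathcal S_\delta$. To refute $F_k$ in $\mathfrak M/\mathcal S$ it is enough to find values $\mathcal P_1,\dots,\mathcal P_k\le_M\mathcal S$ with $\mathcal P_i+\mathcal P_j\ge_M\mathcal S$ for $i\ne j$, and a problem $\mathcal X$ that lies above each $(\mathcal P_i\to\mathcal S)\to\prod_{j\ne i}\mathcal P_j$ but not above $\prod_j\mathcal P_j$. In the Kripke model above, the root does not yet know which leaf will be reached. A computation is in a similar position when it waits for a c.e.\ event with $k$ outcomes. Let $\theta(n)=\varphi_n(n)$ if this value is in $\{1,\dots,k\}$, and $\theta(n){\uparrow}$ otherwise. We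 write $\theta(n)\ne m$ if $\theta(n)$ is undefined or different from $m$. For mass problems $\mathcal P_1,\dots,\mathcal P_k$ let
\[
\mathcal X_k(\mathcal P_1,\dots,\mathcal P_k)=\Big\{n^\frown\bigoplus_{j=1}^kf_j:\ f_j\in\mathcal P_j\text{ for all }j\text{ with }\theta(n)\ne j\Big\}.
\]
At most one coordinate of such a tuple is bad. A functional that names a good coordinate must do so after finitely many steps, and $\theta(n)$ may later converge to the coordinate named. So $\mathcal X_k$ has a chance not to lie above $\prod_j\mathcal P_j$. On the other hand, one bit of an element of $\mathcal S$ suffices to choose between two coordinates.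

\begin{lemma}\label{lem:bit}
There is a uniform procedure with the following property. Given $n$, distinct indices $j,l\in\{1,\dots,k\}$ and a computation, from any oracle, of a partial function $\pi$ such that $\pi\in\mathcal S$ if $\theta(n){\uparrow}$ or $\theta(n)\in\{j,l\}$, the procedure halts and returns $m\in\{j,l\}$ with $\theta(n)\ne m$.
\end{lemma}

\begin{proof}
By \eqref{eq:program} compute $n'$ such that $\delta(n')=0$ if $\theta(n)=j$, $\delta(n')=1$ if $\theta(n)=l$, and $\delta(n'){\uparrow}$ otherwise. Run $\theta(n)$ and $\pi(n')$ in parallel. One of them halts, since $\pi$ is total if $\theta(n){\uparrow}$. If $\theta(n)$ halts first, return $j$ if $\theta(n)\ne j$ and $l$ otherwise. If $\pi(n')$ halts first with value $1$, return $l$; this is right, because $\theta(n)=l$ would give $\pi\in\mathcal S$ and $\pi(n')\ne\delta(n')=1$. If $\pi(n')$ halts first with another value, return $j$; this is right, because $\theta(n)=j$ would give $\pi\in\mathcal S$ and $\pi(n')=1-\delta(n')=1$.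
\end{proof}

\begin{proposition}\label{prop:test}
Let $\mathcal X=\mathcal X_k(\mathcal P_1,\dots,\mathcal P_k)$.
\begin{enumerate}
\item[(a)] If $k\ge3$, then $\mathcal X\ge_M(\mathcal P_i\to\mathcal S)\to\prod_{j\ne i}\mathcal P_j$ for each $i$.
\item[(b)] If $k\ge4$ and $\mathcal P_1+\mathcal P_2\ge_M\mathcal S$, then $\mathcal X\ge_M\prod_j\mathcal P_j$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $n^\frown\bigoplus_jf_j\in\mathcal X$.

(a) We show that $\mathcal X+(\mathcal P_i\to\mathcal S)\ge_M\prod_{j\ne i}\mathcal P_j$. Fix two indices $j,l$ different from $i$ and from each other. Given $h\in\mathcal P_i\to\mathcal S$, let $\pi=h\cdot f_i$. If $\theta(n){\uparrow}$ or $\theta(n)\in\{j,l\}$, then $f_i\in\mathcal P_i$ and $\pi\in\mathcal S$. Lemma~\ref{lem:bit} returns $m\in\{j,l\}$ with $f_m\in\mathcal P_m$; output $f_m$ with the tag $m$.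

(b) Let $E$ reduce $\mathcal S$ to $\mathcal P_1+\mathcal P_2$ and let $\pi=E(f_1\oplus f_2)$. If $\theta(n){\uparrow}$ or $\theta(n)\in\{3,4\}$, then $f_1\in\mathcal P_1$, $f_2\in\mathcal P_2$ and $\pi\in\mathcal S$. Lemma~\ref{lem:bit} returns $m\in\{3,4\}$ with $f_m\in\mathcal P_m$.
\end{proof}

So the candidate meets the first requirement for all $k\ge3$ and fails the second for all $k\ge4$. The reason is worth stating in words. Call ``$\theta(n)=c$'' the scenario $c$. Any two scenarios can be made to disagree about a bit of $\delta$. The scenarios $3$ and $4$ nevertheless agree that $f_1$ solves $\mathcal P_1$ and that $f_2$ solves $\mathcal P_2$. Therefore the bit that $E$ computes from $f_1$ and $f_2$ has to be acceptable in each of the two scenarios that is actually possible, and so it excludes one of them. For $k=3$ two scenarios $j,l$ agree on a single coordinate only, the third index $i$, and $E$ has no second argument. An arbitrary solution of the premise of $G_k$ does not come with a number $n$ and a list of scenarios. In the next section the scenarios are replaced by all hypotheses about $d$ and the $\mathcal P_i$ that the given solution does not exclude.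

\section{Validity of $G_k$ for $k\ge4$}\label{sec:valid}

Fix $k\ge4$, a separating class $\mathcal S=\mathcal S_d$, an element $z_0\in\mathcal S$, and values $\mathcal P_1,\dots,\mathcal P_k$ of the variables. By Lemma~\ref{lem:impl} the values of $\neg p_i$, $Q_c$, $\bigvee_{c\ne i}Q_c$ and $\bigvee_cQ_c$ are represented by
\begin{gather*}
\mathcal N_i=\{h: h\cdot f\in\mathcal S\text{ for all }f\in\mathcal P_i\},\qquad
\mathcal Q_c=\Big\{\bigoplus_{j\ne c}h_j: h_j\in\mathcal N_j\Big\},\\
\mathcal Q^{(i)}=\bigcup_{c\ne i}c^\frown\mathcal Q_c,\qquad
\mathcal Q=\bigcup_cc^\frown\mathcal Q_c .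
\end{gather*}
We call the elements of $\mathcal N_i$ \emph{refutations} of $\mathcal P_i$. Let $\mathcal H$ be the value of the premise of $G_k$. An element $x\in\mathcal H$ provides, uniformly, functionals $E_{ij}$ $(i\ne j)$ and $\Theta_i$ with oracle $x$ such that
\[
E_{ij}(f,f')\in\mathcal S\ \text{ for }f\in\mathcal P_i,\ f'\in\mathcal P_j,\qquad\qquad
\Theta_i(h)\in\mathcal Q^{(i)}\ \text{ for }h\in\mathcal N_i .
\]
We must find a computable functional $\Psi$ with $\Psi(\mathcal H)\subseteq\mathcal Q$. Fix $x\in\mathcal H$. Everything that is computed from $x$ below is computed uniformly in $x$, while $z_0$ and the sets $\mathcal P_i$ occur only in verifications.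

One refutation $h\in\mathcal N_i$, for a known $i$, would finish the proof, since then $\Theta_i(h)\in\mathcal Q$. We do not have such an $h$. We shall compute candidates for all $i$ at once, which never give a wrong bit, and which all give enough bits with at most one exception that we cannot locate.

\subsection{Sound partial functions and lists}

A partial function $\pi$ is \emph{sound} if every value $\pi(n)$ that is defined lies in $\{0,1\}$ and differs from $d(n)$ when $d(n){\downarrow}$. The elements of $\mathcal S$ are the total sound functions. Because soundness is a condition on single bits, sound functions can be merged: if finitely many sound partial functions are computed in parallel and at each $n$ the first value found is taken, the result is sound, and it is in $\mathcal S$ as soon as one of the functions is total.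

We need a normal form for candidate refutations, in which every finite part can be judged by itself. A \emph{triple} is $\langle\sigma,n,b\rangle$ with $\sigma\in\omega^{<\omega}$, $n\in\omega$, $b\in\{0,1\}$; it is the instruction ``if the input extends $\sigma$, answer $b$ at $n$''. Every finite or infinite sequence $g$ of numbers is read as a \emph{list} of triples and pauses: $g(s)=0$ is a pause, and $g(s)-1$ otherwise codes a triple. Fix $e_0$ such that $\Phi_{e_0}(g\oplus f)(n)$ is the bit $b$ of the first triple $\langle\sigma,n,b\rangle$ in $g$ with $\sigma\prec f$, and write $\widehat g=e_0{}^\frown g$.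

A triple $\langle\sigma,n,b\rangle$ is \emph{true for $i$} unless $\sigma$ extends to an element of $\mathcal P_i$ and $d(n)=b$. A list is true for $i$ if all its triples are. An infinite list \emph{covers} $\mathcal P_i$ if for all $f\in\mathcal P_i$ and $n$ it contains a triple $\langle\sigma,n,b\rangle$ with $\sigma\prec f$. From the definitions:
\begin{equation}\label{eq:lists}
\begin{array}{l}
\text{if $g$ is true for $i$, then $\widehat g\cdot f$ is sound for all $f\in\mathcal P_i$;}\\
\text{if moreover $g$ covers $\mathcal P_i$, then $\widehat g\in\mathcal N_i$.}
\end{array}
\end{equation}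

We feed lists to $\Theta_i$ whether or not they are refutations. Let $\gamma$ be a finite or infinite list. If $\Theta_i(\widehat\gamma)(0)$ is defined, we call it the \emph{vote} of $\gamma$ at $i$. If the vote is $c\in\{1,\dots,k\}$, read the remaining, possibly partial, output of $\Theta_i(\widehat\gamma)$ as $\bigoplus_{j\ne c}h_j$, and for $j\ne c$ and finite or infinite $\tau$ put
\[
H_{i,j}(\gamma,\tau)=h_j\cdot\tau .
\]
These are functionals with oracle $x$. If $\widehat g\in\mathcal N_i$, then $g$ has a vote $c\ne i$, and $H_{i,j}(g,f)\in\mathcal S$ for all $j\ne c$ and $f\in\mathcal P_j$. The functional $\Theta_i$ cannot see from a finite part of a true list whether the list will cover $\mathcal P_i$, so it can make no mistakes on true lists either.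

\begin{lemma}\label{lem:sound}
Let $\gamma$ be a finite or infinite list that is true for $i$ and has a vote $c$ at $i$. Then $c\in\{1,\dots,k\}\setminus\{i\}$, and $H_{i,j}(\gamma,\tau)$ is sound whenever $j\ne c$ and $\tau$ is an element of $\mathcal P_j$ or an initial segment of one.
\end{lemma}

\begin{proof}
Each claim concerns a halting computation, so by finite use we may assume that $\gamma$ is finite. Let $g$ be $\gamma$ followed by all triples $\langle\emptyset,n,z_0(n)\rangle$, $n\in\omega$. These triples are true for $i$ and cover $\mathcal P_i$, so $\widehat g\in\mathcal N_i$ by \eqref{eq:lists}. By persistence $g$ has the vote $c$, so $c\in\{1,\dots,k\}\setminus\{i\}$. If $f\in\mathcal P_j$ extends $\tau$, then $H_{i,j}(g,f)\in\mathcal S$ extends the partial function $H_{i,j}(\gamma,\tau)$, which is therefore sound.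
\end{proof}

\subsection{Three votes}

\begin{proposition}\label{prop:vote}
Suppose that infinite lists $g_1,\dots,g_k$ can be computed uniformly from $x\in\mathcal H$ such that each $g_i$ is true for $i$, and $g_i$ covers $\mathcal P_i$ for all $i$ with at most one exception. Then $\mathcal H\ge_M\mathcal Q$.
\end{proposition}

Let $i^*$ be an index, depending on $x$, such that $g_i$ covers $\mathcal P_i$ for all $i\ne i^*$. The lists themselves refute every $\mathcal P_j$ with $j\ne i^*$. So we must either name $i^*$ as the survivor or find a refutation of $\mathcal P_{i^*}$ elsewhere. A voter $i\ne i^*$ supplies one unless it votes for $i^*$. Two votes are too few: if $g_1$ votes for $2$ and $g_2$ votes for $1$, then for $i^*=1$ only the answer $1$ is guaranteed, and for $i^*=2$ only the answer $2$. A third vote settles this.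

\begin{proof}
By \eqref{eq:lists}, $\widehat g_i\in\mathcal N_i$ for $i\ne i^*$, so at least $k-1\ge3$ of the lists have a vote. Given $x$, run all $\Theta_i(\widehat g_i)$ in parallel until the votes $c_i$ of three indices have appeared, and let $I$ be the set of these indices. By Lemma~\ref{lem:sound} the votes lie in $\{1,\dots,k\}$. If two of the three votes agree, let $c$ be their common value; otherwise let $c=1$. For $j\ne c$ compute from $I$ and the votes an index $e_j$ such that $\Phi_{e_j}(x\oplus f)$ is the merge of the partial functions
\[
\widehat g_j\cdot f\qquad\text{and}\qquad H_{i,j}(g_i,f)\quad\text{for }i\in I\text{ with }c_i\ne j .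
\]
Let $\Psi(x)=c^\frown\bigoplus_{j\ne c}(e_j{}^\frown x)$. We show that $e_j{}^\frown x\in\mathcal N_j$ for $j\ne c$. Let $f\in\mathcal P_j$. All merged functions are sound, by \eqref{eq:lists} and Lemma~\ref{lem:sound}, so it remains to find one that is total.

If $j\ne i^*$, then $\widehat g_j\cdot f$ is total. Let $j=i^*$; then $c\ne i^*$. It suffices to find $i\in I$ with $i\ne i^*$ and $c_i\ne i^*$, for then $\widehat g_i\in\mathcal N_i$ and $H_{i,i^*}(g_i,f)$ is one of the merged functions and lies in $\mathcal S$. If two indices in $I$ vote for $c$, then one of them differs from $i^*$, and its vote is $c\ne i^*$. If the three votes are distinct, then at least two indices in $I$ differ from $i^*$, and at most one of them votes for $i^*$. Hence $\Psi(x)\in\mathcal Q$.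
\end{proof}

\subsection{Worlds}

It remains to compute the lists. The truth of a triple depends on $\mathcal P_i$, which is an arbitrary set, and on a possible later convergence of $d(n)$, so the true triples need not be enumerable from $x$. What $x$ does reveal is the behavior of $E_{ij}$ and $\Theta_i$ on finite inputs, and this behavior restricts what $d$ and the $\mathcal P_i$ can be. We collect all hypotheses that respect these restrictions in a compact space and list the triples that are right under every one of them.

Consider tuples $v=(D^v,R^v_1,\dots,R^v_k)$ with $D^v\subseteq\omega\times\{0,1\}$ and $R_i^v\subseteq\omega^{<\omega}$. The set $D^v$ is a hypothesis about the forbidden bits, and $R_i^v$ is a hypothesis about the strings that extend to elements of $\mathcal P_i$. A triple $\langle\sigma,n,b\rangle$ is \emph{$v$-correct for $i$} unless $\sigma\in R_i^v$ and $(n,b)\in D^v$, and a list is $v$-correct for $i$ if all its triples are. The tuple $v$ is a \emph{world} if the following hold.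
\begin{enumerate}
\item[(W0)] For no $n$ are both $(n,0)$ and $(n,1)$ in $D^v$; and $(n,d(n))\in D^v$ whenever $d(n){\downarrow}$.
\item[(W1)] Each $R_i^v$ is closed under initial segments.
\item[(W2)] If $i\ne j$, $\sigma\in R^v_i$, $\tau\in R^v_j$ and $E_{ij}(\sigma,\tau)(n){\downarrow}=b$, then $(n,b)\notin D^v$.
\item[(W3)] If $\gamma$ is a finite list that is $v$-correct for $i$ and has a vote $c\in\{1,\dots,k\}\setminus\{i\}$ at $i$, and if $j\ne c$, $\tau\in R_j^v$ and $H_{i,j}(\gamma,\tau)(n){\downarrow}=b$, then $(n,b)\notin D^v$.
\end{enumerate}
Thus (W2) and (W3) say that $x$ behaves, as seen from $v$, like a solution of the two parts of the premise of $G_k$; condition (W3) is Lemma~\ref{lem:sound} stated inside $v$.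

A tuple $v$ is a subset of the countable set $(\omega\times\{0,1\})\sqcup(\{1,\dots,k\}\times\omega^{<\omega})$, hence a point of $2^\omega$. Every instance of (W0)--(W3) has the form: if a certain computation with oracle $x$, which does not involve $v$, halts with a certain value, then $v$ satisfies a certain condition on finitely many bits. In (W3), for example, the computations are those of the vote $c$ and of $H_{i,j}(\gamma,\tau)(n)=b$, and the condition is ``$\gamma$ is not $v$-correct for $i$, or $\tau\notin R_j^v$, or $(n,b)\notin D^v$'', which is clopen because $\gamma$ is finite. Enumerating the halting computations, we see that the set $W$ of worlds is a $\Pi^0_1(x)$ class, uniformly in $x$. In particular $W$ is compact.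

The \emph{actual world} $w$ has $D^w=\{(n,d(n)):d(n){\downarrow}\}$, and $R_i^w$ is the set of initial segments of elements of $\mathcal P_i$. A triple is $w$-correct for $i$ if and only if it is true for $i$, and a value $b\in\{0,1\}$ is sound at $n$ if and only if $(n,b)\notin D^w$.

\begin{lemma}\label{lem:actual}
$w\in W$, and $D^w\subseteq D^v$ for all $v\in W$.
\end{lemma}

\begin{proof}
Conditions (W0) and (W1) hold by the definition of $w$. For (W2) extend $\sigma,\tau$ to $f\in\mathcal P_i$, $f'\in\mathcal P_j$; then $b=E_{ij}(f,f')(n)$ is a value of an element of $\mathcal S$. Condition (W3) is Lemma~\ref{lem:sound}. The inclusion is the second half of (W0).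
\end{proof}

Let $g_i$ be an infinite list of exactly those triples $\langle\sigma,n,b\rangle$ for which
\[
W\cap\{v:\sigma\in R_i^v,\ (n,b)\in D^v\}=\emptyset,
\]
that is, of the triples that are $v$-correct for $i$ in every world $v$. By effective compactness $g_i$ can be computed uniformly from $x$, with pauses while no new triple is found. Since $w$ is a world, $g_i$ is true for $i$. By Proposition~\ref{prop:vote}, Theorem~\ref{thm:valid} is reduced to the claim that $g_i$ fails to cover $\mathcal P_i$ for at most one $i$.

\subsection{The labeled graph of conflicts}

Write $f\in_iv$ if all initial segments of $f$ lie in $R_i^v$. Two worlds $u,u'$ \emph{conflict at $n$} if one of $D^u,D^{u'}$ contains $(n,0)$ and the other contains $(n,1)$; then no bit avoids both, that is, $(n,b)\in D^u\cup D^{u'}$ for $b=0,1$. Let $\Gamma$ be the graph on $W$ whose edges are the pairs of worlds that conflict at some $n$. By (W0) no world conflicts with itself, and $w$ is an isolated vertex: a conflict of $w$ with $u$ would, by $D^w\subseteq D^u$, be a conflict of $u$ with itself. An index $l$ is a \emph{label} of the edge $\{u,u'\}$ if some $f\in\mathcal P_l$ satisfies $f\in_lu$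 and $f\in_lu'$. In the picture of Section~\ref{sec:test}, worlds take the place of scenarios and the labels of an edge take the place of the coordinates on which two scenarios agree.

\begin{lemma}\label{lem:undecided}
If $g_i$ does not cover $\mathcal P_i$, then some edge of $\Gamma$ has the label $i$.
\end{lemma}

\begin{proof}
Take $f\in\mathcal P_i$ and $n$ such that $g_i$ contains no triple $\langle\sigma,n,b\rangle$ with $\sigma\prec f$. Fix $b\in\{0,1\}$. The closed sets $\{v\in W:\sigma\in R_i^v,\ (n,b)\in D^v\}$ for $\sigma\prec f$ are nonempty by the definition of $g_i$, and by (W1) they decrease as $\sigma$ grows. By compactness they have a common point $v_b$, and $f\in_iv_b$, $(n,b)\in D^{v_b}$. The worlds $v_0,v_1$ conflict at $n$, and $f$ shows that $i$ is a label of $\{v_0,v_1\}$.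
\end{proof}

Each half of the premise of $G_k$ restricts the labels. The first restriction is the argument of Proposition~\ref{prop:test}(b).

\begin{lemma}\label{lem:A}
Every edge of $\Gamma$ has at most one label.
\end{lemma}

\begin{proof}
Let $u,u'$ conflict at $n$, and let $f\in\mathcal P_l$, $f'\in\mathcal P_{l'}$ witness labels $l\ne l'$. The bit $b=E_{ll'}(f,f')(n)$ is defined and uses only some $\sigma\prec f$ and $\tau\prec f'$. Here $\sigma\in R_l^u\cap R_l^{u'}$ and $\tau\in R_{l'}^u\cap R_{l'}^{u'}$. By (W2), $(n,b)\notin D^u\cup D^{u'}$, which contradicts the conflict at $n$.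
\end{proof}

The second restriction comes from $\Theta_l$. If $l$ labels no edge inside a finite set $\mathcal U$ of worlds, then there is one refutation of $\mathcal P_l$ that is correct in all worlds of $\mathcal U$. The answer of $\Theta_l$ then refutes all $\mathcal P_j$ but one in a way that is again correct in all worlds of $\mathcal U$, and this is impossible for a label $j$. We say that a label \emph{occurs in} $\mathcal U$ if it is the label of an edge with both ends in $\mathcal U$.

\begin{lemma}\label{lem:B}
Let $\mathcal U\subseteq W$ be finite. If some index $l$ does not occur in $\mathcal U$, then at most one index occurs in $\mathcal U$.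
\end{lemma}

\begin{proof}
Since $w$ is isolated, we may assume $w\in\mathcal U$. Let $g$ be an infinite list, not necessarily computable from anything at hand, of all triples that are $u$-correct for $l$ for every $u\in\mathcal U$. It is true for $l$ because $w\in\mathcal U$. We show that it covers $\mathcal P_l$. Let $f\in\mathcal P_l$, $n\in\omega$, and $\mathcal U_f=\{u\in\mathcal U:f\in_lu\}$. Two conflicting worlds in $\mathcal U_f$ would form an edge with label $l$, so there are none. Hence $(n,0)$ and $(n,1)$ do not both lie in $\bigcup_{u\in\mathcal U_f}D^u$, and we can choose $b$ with $(n,b)\notin D^u$ for all $u\in\mathcal U_f$. For each of the finitely many $u\in\mathcal U\setminus\mathcal U_f$ some initial segment of $f$ is not in $R_l^u$, and by (W1) no longer one is. So there is $\sigma\prec f$ with $\sigma\notin R_l^u$ for all $u\in\mathcal U\setminus\mathcal U_f$. The triple $\langle\sigma,n,b\rangle$ is $u$-correct for $l$ for all $u\in\mathcal U$, so it is in $g$.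

By \eqref{eq:lists}, $\widehat g\in\mathcal N_l$. Let $c\in\{1,\dots,k\}\setminus\{l\}$ be the vote of $g$ at $l$. We claim that no $j\ne c$ occurs in $\mathcal U$. Otherwise let $u,u'\in\mathcal U$ conflict at $n$, and let $f'\in\mathcal P_j$ satisfy $f'\in_ju$ and $f'\in_ju'$. The bit $b=H_{l,j}(g,f')(n)$ is defined. It uses only some $\tau\prec f'$ and a finite part $\gamma$ of $g$, which we take long enough to have the vote $c$. The list $\gamma$ is $u$-correct and $u'$-correct for $l$, and $\tau\in R_j^u\cap R_j^{u'}$. By (W3), $(n,b)\notin D^u\cup D^{u'}$, which contradicts the conflict at $n$.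
\end{proof}

The rest is counting; see Figure~\ref{fig:graph}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\node[circle,fill,inner sep=1.5pt,label=above:$u_1$] (a) at (1,1.6) {};
\node[circle,fill,inner sep=1.5pt,label=below:$u_2$] (b) at (0,0) {};
\node[circle,fill,inner sep=1.5pt,label=below:$u_3$] (c) at (2,0) {};
\draw[thick] (a) -- node[left] {$3$} (b) -- node[below] {$1$} (c) -- node[right] {$2$} (a);
\node[circle,fill,inner sep=1.5pt,label=above:$v_0$] (p) at (5,1.6) {};
\node[circle,fill,inner sep=1.5pt,label=above:$v_1$] (q) at (7,1.6) {};
\node[circle,fill,inner sep=1.5pt,label=below:$v_0'$] (r) at (5,0) {};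
\node[circle,fill,inner sep=1.5pt,label=below:$v_1'$] (s) at (7,0) {};
\draw[thick] (p) -- node[above] {$i$} (q);
\draw[thick] (r) -- node[below] {$i'$} (s);
\draw[dashed] (p) -- (r) (p) -- (s) (q) -- (r) (q) -- (s);
\end{tikzpicture}
\caption{Each edge carries at most one of $k$ labels, and a finite vertex set that omits a label contains at most one label. Left: for $k=3$ a triangle with three different labels satisfies both rules. Right: for $k\ge4$ every triangle omits a label, so adjacent edges cannot have different labels. Then the dashed pairs between disjoint edges with labels $i\ne i'$ are unlabeled, and the four vertices break the second rule.}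
\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:one}
At most one index occurs as a label in $\Gamma$.
\end{lemma}

\begin{proof}
First, two edges with a common vertex cannot have different labels. They span at most three vertices, hence at most three edges, and by Lemma~\ref{lem:A} at most three labels occur among them. As $k\ge4$, some index is omitted, and Lemma~\ref{lem:B} applies.

Now let $\{v_0,v_1\}$ and $\{v_0',v_1'\}$ be edges with labels $i\ne i'$. By the first step they are disjoint. An edge $\{v_a,v'_b\}$ has a vertex in common with each of them, so a label of it would equal both $i$ and $i'$; hence it has no label. By Lemma~\ref{lem:A}, the labels that occur in $\{v_0,v_1,v_0',v_1'\}$ are exactly $i$ and $i'$. Some index is omitted, and two occur, contrary to Lemma~\ref{lem:B}.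
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:valid}]
The lists $g_i$ are computed uniformly from $x\in\mathcal H$ and are true for $i$. By Lemmas~\ref{lem:undecided} and~\ref{lem:one}, $g_i$ covers $\mathcal P_i$ for all $i$ with at most one exception. Proposition~\ref{prop:vote} gives $\mathcal H\ge_M\mathcal Q$, so $G_k$ has value $\mathbf 0$. The valuation was arbitrary. The last statement follows from Lemma~\ref{lem:PA} and Proposition~\ref{prop:logic}(b).
\end{proof}

\begin{remark}
The hypothesis $k\ge4$ is used for the three votes in Proposition~\ref{prop:vote} and for the triangle in Lemma~\ref{lem:one}. That $\mathcal S$ is defined bit by bit is used to merge sound functions and to append the triples $\langle\emptyset,n,z_0(n)\rangle$ in Lemma~\ref{lem:sound}. That a bit has two values is the reason why the obstruction to covering in Lemma~\ref{lem:undecided} is a pair of worlds, so that $\Gamma$ is a graph. That $d$ is partial computable makes (W0) a $\Pi^0_1$ condition. The condition $\mathcal P_i\le_M\mathcal S$ on valuations is not used.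
\end{remark}

\section{Failure for $k=2$ and $k=3$}\label{sec:sharp}

If $\mathcal S_d$ has a computable element, then $\mathfrak M/\mathcal S_d$ is trivial and all $G_k$ are valid. So the failure for small $k$ has to use a property of $\delta$, and it uses \eqref{eq:program}. In this section $d=\delta$, $\mathcal S=\mathcal S_\delta$, $z_0\in\mathcal S$ is fixed, and $\theta$ is the function of Section~\ref{sec:test} for $k=3$. Indices $1,2,3$ are taken modulo $3$, and bits and binary sequences are added modulo $2$. A sequence $\zeta\in2^\omega$ is in $\mathcal S$ if and only if $\zeta=1+d$ on $\operatorname{dom}d$, that is, $\zeta=z_0$ on $\operatorname{dom}d$.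

\subsection{Three problems that share a secret}

We realize the triangle in Figure~\ref{fig:graph} with the scenarios $\theta(n)=1,2,3$ as vertices. By Proposition~\ref{prop:test}(a) the problem $\mathcal X_3$ lies above the implications in the premise of $F_3$. We need problems $\mathcal P_i$ such that any two of them together solve $\mathcal S$ but $\mathcal X_3$ does not lie above their meet. We split the secret $1+d$ by means of three keys $\kappa_1,\kappa_2,\kappa_3$: a solution of $\mathcal P_i$ shows the key $\kappa_i$, and the secret masked by the next key $\kappa_{i+1}$. A further sequence $\rho_i$ makes sure that $\mathcal P_i$ cannot be solved from the other two problems. For $G=(\kappa_1,\kappa_2,\kappa_3,\rho_1,\rho_2,\rho_3)\in(2^\omega)^6$ let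
\begin{align*}
\mathcal P_i(G)&=\{\rho_i\oplus\mu\oplus\nu:\ \mu,\nu\in2^\omega,\ \mu=\kappa_i\text{ and }\nu=\kappa_{i+1}+z_0\text{ on }\operatorname{dom}d\},\\
\mathcal X(G)&=\mathcal X_3(\mathcal P_1(G),\mathcal P_2(G),\mathcal P_3(G)),\\
\mathcal T(G)&=0^\frown\mathcal S\cup1^\frown\mathcal P_1(G)\cup2^\frown\mathcal P_2(G)\cup3^\frown\mathcal P_3(G).
\end{align*}

\begin{lemma}\label{lem:reduce}
If $\mathcal X(G)\not\ge_M\mathcal T(G)$ for some $G$, then $F_3\notin\mathrm{Th}(\mathfrak M/\mathcal S)$.
\end{lemma}

\begin{proof}
Write $\mathcal P_i=\mathcal P_i(G)$ and give $p_i$ the value $\mathcal A_i=\mathcal P_i\times\mathcal S\le_M\mathcal S$. If $\rho_i\oplus\mu_i\oplus\nu_i\in\mathcal P_i$ and $\rho_{i+1}\oplus\mu_{i+1}\oplus\nu_{i+1}\in\mathcal P_{i+1}$, then $\nu_i+\mu_{i+1}=z_0$ on $\operatorname{dom}d$, so $\nu_i+\mu_{i+1}\in\mathcal S$. Any two distinct indices are of the form $i,i+1$. So from elements of $\mathcal A_i$ and $\mathcal A_j$, $i\ne j$, we compute an element of $\mathcal S$: we copy it if one of the two is tagged as such, and we form the sum otherwise. Thus $\neg(p_i\wedge p_j)$ has value $\mathbf 0$. The map $n^\frown\bigoplus_jf_j\mapsto n^\frown\bigoplus_j(0^\frown f_j)$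 shows that $\mathcal X(G)\ge_M\mathcal X_3(\mathcal A_1,\mathcal A_2,\mathcal A_3)$, and by Proposition~\ref{prop:test}(a) the latter lies above the values of the three implications in the premise of $F_3$. So $\mathcal X(G)$ lies above the value of the premise. The value $\mathcal A_1\times\mathcal A_2\times\mathcal A_3$ of the conclusion is $\equiv_M\mathcal T(G)$ by a change of tags. If $F_3$ were valid, we would get $\mathcal X(G)\ge_M\mathcal T(G)$.
\end{proof}

Every single element of $\mathcal X(G)$ computes elements of $\mathcal T(G)$, so only uniformity can fail. Consider the elements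
\begin{equation}\label{eq:xi}
\xi(n,\vec\zeta)=n^\frown(f_1\oplus f_2\oplus f_3),\qquad f_i=\rho_i\oplus\kappa_i\oplus(\kappa_{i+1}+\zeta_{i-1}),
\end{equation}
for $\vec\zeta=(\zeta_1,\zeta_2,\zeta_3)\in(2^\omega)^3$. If $\vec\zeta\in\mathcal S^3$, then $f_i\in\mathcal P_i(G)$ for all $i$ and $\xi(n,\vec\zeta)\in\mathcal X(G)$. A functional with this oracle may choose a tag $c\in\{1,2,3\}$, and then we want $\theta(n)=c$. It may also choose the tag $0$ and try to assemble an element of $\mathcal S$ from the three candidates $\zeta_1,\zeta_2,\zeta_3$, where $\zeta_c$ is the sum that the proof of Lemma~\ref{lem:reduce} forms from $f_{c+1}$ and $f_{c+2}$. The design ensures that in scenario $c$ only $\zeta_c$ has to be right. The candidate $\zeta_{c+2}$ occurs only in $f_c$, which is unconstrained. The candidate $\zeta_{c+1}$ occurs only in $f_{c+2}$, masked by $\kappa_c$; this key is shown in the clear only in $f_c$, so an error in $\zeta_{c+1}$ can be absorbed by a change of $\kappa_c$. Precisely: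
\begin{equation}\label{eq:rekey}
\begin{array}{l}
\text{if $\theta(n)=c$ and $\zeta_c=z_0$, then $\xi(n,\vec\zeta)\in\mathcal X(G')$, where $G'$ is $G$}\\
\text{with $\kappa_c$ replaced by $\kappa_c'=\kappa_c+\zeta_{c+1}+z_0$.}
\end{array}
\end{equation}
Indeed, $f_{c+1}=\rho_{c+1}\oplus\kappa_{c+1}\oplus(\kappa_{c+2}+z_0)\in\mathcal P_{c+1}(G')$, and since $\kappa_c+\zeta_{c+1}=\kappa_c'+z_0$ we have $f_{c+2}=\rho_{c+2}\oplus\kappa_{c+2}\oplus(\kappa'_c+z_0)\in\mathcal P_{c+2}(G')$. The change leads from $G$ to a nearby $G'$, and for this reason $G$ will be chosen generically: a failure of a functional at points arbitrarily close to $G$ must imply a failure at $G$.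

\subsection{Traps and the choice of $G$}

A computable functional $\Psi$ is \emph{normal} if, for every oracle, its output at $0$, if defined, lies in $\{0,1,2,3\}$, and if that output is $0$, all further outputs that are defined lie in $\{0,1\}$. A reduction of $\mathcal T(G)$ to $\mathcal X(G)$ becomes normal, and is unchanged on $\mathcal X(G)$, if we let it diverge wherever it would violate these rules. A \emph{trap} for $\Psi$ at $G$ is an element $\xi=n^\frown(f_1\oplus f_2\oplus f_3)\in\mathcal X(G)$ such that $\theta(n){\downarrow}$ and either
\[
\Psi(\xi)(0)=\theta(n),\qquad\text{or}\qquad\Psi(\xi)(0)=0\text{ and }\Psi(\xi)(m+1)=d(m)\text{ for some }m\in\operatorname{dom}d .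
\]
So in a trap $\Psi$ has named the bad coordinate, or it has promised an element of $\mathcal S$ and produced a forbidden bit. Let $U_\Psi$ be the set of $G$ at which $\Psi$ has a trap. Each $f_j$ is a join of three sequences, so $\xi$ consists of $n$ and nine \emph{components}. We write $G{\upharpoonright}L$ for the tuple of the initial segments of length $L$ of the six sequences in $G$, and $[s]$ for the set of all $G$ that extend such a tuple $s$.

\begin{lemma}\label{lem:trap}
Let $\xi=n^\frown(f_1\oplus f_2\oplus f_3)$ be a trap for $\Psi$ at $G$ with $\theta(n)=c$. There is $L$ such that at every $G'=(\kappa_1',\dots,\rho_3')\in[G{\upharpoonright}L]$ there is a trap $\xi'$ that begins with $n$, has $\Psi(\xi')(0)=\Psi(\xi)(0)$, and satisfies $\xi'\le_Tz_0\oplus\kappa_1'\oplus\kappa_2'\oplus\kappa_3'\oplus\rho'_{c+1}\oplus\rho'_{c+2}$. In particular $U_\Psi$ is open.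
\end{lemma}

\begin{proof}
Let $L$ be such that the one or two computations that make $\xi$ a trap use only $n$ and the first $L$ values of each component. Let $\xi'$ begin with $n$ and have the same components as $\xi$ below $L$. From $L$ on, let the three components of $f_c'$ be $0$, and for $j\ne c$ let the components of $f'_j$ agree with $\rho_j'$, $\kappa'_j$ and $\kappa'_{j+1}+z_0$. For $j\ne c$ we have $f'_j\in\mathcal P_j(G')$: below $L$ the conditions hold because $f_j\in\mathcal P_j(G)$ and $G'{\upharpoonright}L=G{\upharpoonright}L$, and from $L$ on they hold by construction. So $\xi'\in\mathcal X(G')$, the computations persist, and $\xi'$ is computable from the sequences named and finitely many values.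
\end{proof}

A total function $h$ is \emph{diagonally noncomputable} if $h(p)\ne\varphi_p(p)$ whenever $\varphi_p(p){\downarrow}$. Such an $h$ is not computable, since $h=\varphi_p$ would give $h(p)=\varphi_p(p)$. A set is \emph{nowhere dense} if every $[s]$ contains some $[s']$ that is disjoint from it. By the Baire category theorem, $(2^\omega)^6$ is not a countable union of nowhere dense sets.

\begin{lemma}\label{lem:generic}
There is $G$ with the following properties.
\begin{enumerate}
\item[(G1)] $G$ computes no diagonally noncomputable function.
\item[(G2)] $\rho_c\not\le_Tz_0\oplus\kappa_1\oplus\kappa_2\oplus\kappa_3\oplus\rho_{c+1}\oplus\rho_{c+2}$ for $c=1,2,3$.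
\item[(G3)] For every normal $\Psi$, either $G\in U_\Psi$, or $[G{\upharpoonright}L_0]\cap U_\Psi=\emptyset$ for some $L_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
We show that each property fails only on a countable union of nowhere dense sets.

(G1) Let $B_e$ be the set of $G$ such that $\Phi_e(G)$ is diagonally noncomputable. Suppose that $B_e$ meets every $[s']\subseteq[s]$. Given $p$, search for $s'$ extending $s$ with $\Phi_e(s')(p){\downarrow}$, and let $h(p)$ be the first value found. The search succeeds because $B_e$ meets $[s]$. Since $B_e$ meets $[s']$, the value $h(p)$ is the value at $p$ of a diagonally noncomputable function. So $h$ is computable and diagonally noncomputable, which is impossible.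

(G2) Fix $e$, $c$ and $s$ of length $|s|$, and consider $\Phi_e(z_0\oplus\kappa_1\oplus\kappa_2\oplus\kappa_3\oplus\rho_{c+1}\oplus\rho_{c+2})(q)$ for $q=|s|$. If this computation halts for no $G\in[s]$, then $\Phi_e$ computes $\rho_c$ for no $G\in[s]$. Otherwise take $s'$ extending $s$, of length greater than $q$, on which it halts. The computation does not use $\rho_c$, so we may choose the bit $\rho_c(q)$ of $s'$ different from the value. Then $\Phi_e$ computes $\rho_c$ for no $G\in[s']$.

(G3) Fix $\Psi$ and $s$. If $[s]$ misses $U_\Psi$, then (G3) holds for $\Psi$ on $[s]$. Otherwise some $[s']\subseteq[s]$ is contained in the open set $U_\Psi$, and (G3) holds for $\Psi$ on $[s']$.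
\end{proof}

\subsection{No uniform reduction}

\begin{proposition}\label{prop:nored}
If $G$ satisfies \textup{(G1)--(G3)}, then $\mathcal X(G)\not\ge_M\mathcal T(G)$.
\end{proposition}

\begin{proof}
Suppose that $\Psi$ is normal and $\Psi(\mathcal X(G))\subseteq\mathcal T(G)$. We refute both alternatives of (G3).

\medskip\noindent\emph{Case 1: $G\in U_\Psi$.} By Lemma~\ref{lem:trap} with $G'=G$ there is a trap $\xi$ at $G$, with $\theta(n)=c$, that is computable from $z_0\oplus\kappa_1\oplus\kappa_2\oplus\kappa_3\oplus\rho_{c+1}\oplus\rho_{c+2}$. We have $\Psi(\xi)\in\mathcal T(G)$. If $\Psi(\xi)(0)=c$, then $\xi$ computes an element of $\mathcal P_c(G)$ and hence $\rho_c$, contrary to (G2). Otherwise $\Psi(\xi)=0^\frown z$ with $z\in\mathcal S$ and $z(m)=d(m)$ for some $m\in\operatorname{dom}d$, which is absurd.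

\medskip\noindent\emph{Case 2: $[G{\upharpoonright}L_0]\cap U_\Psi=\emptyset$.} We look for a trap of the form \eqref{eq:xi} at a point $G'$ given by \eqref{eq:rekey}. A trap needs numbers $n,m$ such that $\theta(n)$ and $d(m)$ converge to values on which $\Psi$ fails. We let $\Psi$ commit itself first, compute from $G$ a pair of values that would defeat it, and use (G1) to find $n,m$ at which $\theta$ and $d$ take these values. Since $G$ does not know $\operatorname{dom}d$, we approximate $\mathcal S$ from the outside. Let $\mathcal S[t]$ be the clopen set of all $\zeta\in2^\omega$ that extend $z_0{\upharpoonright}L_0$ and satisfy $\zeta(q)\ne d(q)$ for all $q<t$ such that $d(q)$ converges within $t$ steps. These sets decrease with $t$, contain $z_0$, and have an intersection $\mathcal S'\subseteq\mathcal S$. The condition on $L_0$ will keep $G'$ in $[G{\upharpoonright}L_0]$.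

By \eqref{eq:program} choose computable functions $n(p),m(p)$ such that
\begin{equation}\label{eq:nm}
\varphi_p(p)=\langle c,\beta\rangle\text{ with }c\in\{1,2,3\},\ \beta\in\{0,1\}\quad\text{implies}\quad\theta(n(p))=c,\ d(m(p))=\beta .
\end{equation}
We define a function $h\le_TG$. Given $p$, let $n=n(p)$ and $m=m(p)$.

\emph{Commitment.} Let $V_L$ be the clopen set of all $\vec\zeta\in(2^\omega)^3$ such that $\Psi(\xi(n,\vec\zeta))$ halts at $0$ and at $m+1$ within $L$ steps and uses only $n$ and the first $L$ bits of each component. The sets $V_L$ increase with $L$. They cover $(\mathcal S')^3$, since for $\vec\zeta\in\mathcal S^3$ we have $\xi(n,\vec\zeta)\in\mathcal X(G)$ and $\Psi(\xi(n,\vec\zeta))$ is total. The closed sets $\mathcal S[t]^3\setminus V_t$ decrease with $t$ and have empty intersection, so one of them is empty by compactness. Hence there are $t$ and $L\ge t,L_0$ with $\mathcal S[t]^3\subseteq V_L$. Membership in $\mathcal S[t]^3$ and in $V_L$ depends only on $\vec\zeta{\upharpoonright}L$ and is decidable from $G$ and the fixed string $z_0{\upharpoonright}L_0$, so such $t$ and $L$ are found by a search computable in $G$. For $\vec\zeta\in\mathcal S[t]^3$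 define the \emph{outcome} $o(\vec\zeta)$ as the output of $\Psi(\xi(n,\vec\zeta))$ at $0$ if it is nonzero, and as the symbol $0^b$ if the output at $0$ is $0$ and the output at $m+1$ is $b$. The oracle $\xi(n,\vec\zeta)$ need not lie in $\mathcal X(G)$, but $\Psi$ is normal, so $o(\vec\zeta)\in\{1,2,3,0^0,0^1\}$.

\emph{Choice of the pair.} If $\theta(n)=c$ and $d(m)=\beta$, then the losing outcomes for $\Psi$ are $c$ and $0^\beta$, and by \eqref{eq:rekey} we are free to choose all candidates except $\zeta_c$. Call $(c,\beta)$ \emph{safe} if there is $z\in\mathcal S[t]$ such that $o(\vec\zeta)\notin\{c,0^\beta\}$ for all $\vec\zeta\in\mathcal S[t]^3$ with $\zeta_c=z$. This involves only strings of length $L$, so safety is decidable from $G$, uniformly in $p$. The pairs $(1,0),(2,0),(3,1)$ are not all safe: with witnesses $z_1,z_2,z_3$, the outcome $o(z_1,z_2,z_3)$ would avoid $\{1,0^0\}\cup\{2,0^0\}\cup\{3,0^1\}$, which is the set of all outcomes. Let $h(p)=\langle c,\beta\rangle$ for the first of the three pairs that is not safe.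

\emph{The trap.} The function $h$ is total and computable from $G$, so by (G1) there is $p$ with $\varphi_p(p)=h(p)=\langle c,\beta\rangle$. Fix this $p$ and the corresponding $n,m,t$. By \eqref{eq:nm}, $\theta(n)=c$ and $d(m)=\beta$. Since $(c,\beta)$ is not safe, $z_0\in\mathcal S[t]$ is not a witness, so there is $\vec\zeta\in\mathcal S[t]^3$ with $\zeta_c=z_0$ and $o(\vec\zeta)\in\{c,0^\beta\}$. Let $\xi=\xi(n,\vec\zeta)$ and let $G'$ be as in \eqref{eq:rekey}. Then $\xi\in\mathcal X(G')$, and either $\Psi(\xi)(0)=c=\theta(n)$, or $\Psi(\xi)(0)=0$ and $\Psi(\xi)(m+1)=\beta=d(m)$. So $\xi$ is a trap at $G'$ and $G'\in U_\Psi$. Below $L_0$ we have $\zeta_{c+1}=z_0$ and therefore $\kappa'_c=\kappa_c$. Thus $G'\in[G{\upharpoonright}L_0]\cap U_\Psi$, a contradiction.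
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Lemma~\ref{lem:PA} we have $\mathfrak M/\mathrm{PA}=\mathfrak M/\mathcal S_\delta$. For $k\ge4$ the formula $G_k$ is valid by Theorem~\ref{thm:valid}, and for every $k$ the validity of $G_k$ implies that of $F_k$ by Proposition~\ref{prop:logic}(a). It remains to show that $F_3$ and $F_2$ are not valid. For $F_3$ this follows from Lemmas~\ref{lem:reduce} and~\ref{lem:generic} and Proposition~\ref{prop:nored}. If $F_2$ were valid, then by Proposition~\ref{prop:logic}(d) and closure under substitution and modus ponens, $\mathrm{Th}(\mathfrak M/\mathrm{PA})$ would contain Jankov's logic. This contradicts the known facts quoted in Section~\ref{sec:intro}. It also contradicts the case $k=3$ directly, since Jankov's logic proves $G_3$ and hence $F_3$ by Proposition~\ref{prop:logic}(c) and~(a).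
\end{proof}

\begin{thebibliography}{1}
\bibitem{LMD} \emph{Logic and Medvedev Degrees}, \texttt{https://imsarchives.nus.edu.sg/oldwww/\allowbreak Programs/\allowbreak infinity/\allowbreak files/\allowbreak terwijn1.pdf}.
\end{thebibliography}
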